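\title{Amenability of the algebra of compact operators does not imply the approximation property}

\begin{abstract}
We construct a separable reflexive Banach space $X$ without the approximation property such that the algebra $K(X)$ of compact operators on $X$ is amenable, with an approximate diagonal bounded by $1$. The main step is an embedding theorem: a Banach space $Z\neq0$ is isomorphic to a complemented subspace of a space $X$ with $K(X)$ amenable if and only if $K(Z)$ has a bounded approximate identity. Its proof dilates finitely many compact contractions, approximately, to averages of isometries from a finite group acting on a renormed power of the space. For the space $X$ above, the quotient of $K(X)$ by the approximable operators is a nonzero amenable radical Banach algebra.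
\end{abstract}

\section{Introduction}

Scalars are complex. For a Banach space $X$ let $B(X)$ be the algebra of bounded operators with the operator norm, $I$ its identity, $K(X)$ the closed ideal of compact operators, and $A(X)\subseteq K(X)$ the closed ideal of \emph{approximable} operators, that is, the norm closure of the finite-rank operators. The space $X$ has the \emph{approximation property} (AP) if for every compact set $C\subset X$ and every $\varepsilon>0$ there is a finite-rank $T\in B(X)$ with $\|Tx-x\|<\varepsilon$ for all $x\in C$.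

Let $\mathcal A$ be a Banach algebra. A Banach $\mathcal A$-bimodule is a Banach space $E$ that is an $\mathcal A$-bimodule with bounded module actions; its dual $E^*$ is a bimodule under $(a\cdot\varphi)(x)=\varphi(x\cdot a)$ and $(\varphi\cdot a)(x)=\varphi(a\cdot x)$. A derivation is a linear map $D:\mathcal A\to E^*$ with $D(ab)=a\cdot D(b)+D(a)\cdot b$, and it is inner if $D(a)=a\cdot\varphi-\varphi\cdot a$ for some $\varphi\in E^*$. The algebra $\mathcal A$ is \emph{amenable} if every bounded derivation $\mathcal A\to E^*$ is inner, for every Banach $\mathcal A$-bimodule $E$. We answer the following question, which is posed in \cite{problem}.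

\medskip
\noindent\textbf{Question.} \emph{If $K(X)$ is amenable, must $X$ have the approximation property?}
\medskip

We use amenability only through Johnson's characterization. Let $\mathcal A\mathbin{\hat\otimes}\mathcal A$ be the projective tensor product, the completion of $\mathcal A\otimes\mathcal A$ in the norm $\|d\|=\inf\sum_i\|b_i\|\|c_i\|$, the infimum being over all representations $d=\sum_ib_i\otimes c_i$. It is a bimodule under $a\cdot(b\otimes c)=ab\otimes c$ and $(b\otimes c)\cdot a=b\otimes ca$, with $\|a\cdot d\|,\|d\cdot a\|\le\|a\|\|d\|$, and multiplication extends to a contraction $\pi:\mathcal A\mathbin{\hat\otimes}\mathcal A\to\mathcal A$, $\pi(b\otimes c)=bc$. An \emph{approximate diagonal bounded by $c$} is a net $(d_\nu)$ in $\mathcal A\mathbin{\hat\otimes}\mathcal A$ with $\|d_\nu\|\le c$ and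
\[
a\cdot d_\nu-d_\nu\cdot a\to0,\qquad a\,\pi(d_\nu)\to a\qquad(a\in\mathcal A).
\]

\begin{theorem}[Johnson \cite{Johnson}]\label{thm:johnson}
A Banach algebra is amenable if and only if it has a bounded approximate diagonal.
\end{theorem}

The model of a diagonal is the average $|G|^{-1}\sum_{g\in G}g\otimes g^{-1}$ in the algebra of a finite group $G$: it commutes with every $h\in G$, and $\pi$ sends it to $1$.

A \emph{bounded approximate identity} (b.a.i.) of $\mathcal A$ is a bounded net $(e_\nu)$ with $ae_\nu\to a$ and $e_\nu a\to a$ for all $a\in\mathcal A$. If $(d_\nu)$ is a bounded approximate diagonal, then $(\pi(d_\nu))$ is a b.a.i., because $a\pi(d_\nu)-\pi(d_\nu)a=\pi(a\cdot d_\nu-d_\nu\cdot a)\to0$. So every amenable algebra has a b.a.i. A b.a.i.\ of $K(X)$ converges to $I$ uniformly on compact sets (Lemma~\ref{lem:bai}). Amenability of $K(X)$ thus gives AP with ``compact'' in place of ``finite-rank'', and the question is whether it closes the gap between the two words.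

There are two reasons to guess that it does. First, in the basic example $X=\ell_p$ the diagonals are averages over finite groups of finite matrices (Example~\ref{ex:lp}), and the method looks finite-dimensional: it needs a finite group whose linear span contains the given operators. Second, when $K(X)$ has a b.a.i., AP is equivalent to $K(X)=A(X)$ (Lemma~\ref{lem:KA}), and $K(X)/A(X)$ is always a radical algebra (Section~\ref{sec:end}). A negative answer therefore produces a nonzero algebra that is both amenable and radical. In finite dimension no such algebra exists: a limit point of a b.a.i.\ is an identity, and a nonzero algebra with identity is not radical. Nevertheless the answer is no.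

\begin{theorem}\label{thm:main}
There is a separable reflexive Banach space $X$ without the approximation property such that $K(X)$ is amenable. Moreover, $K(X)$ has an approximate diagonal bounded by $1$, the best possible constant.
\end{theorem}

The reason is that, up to passing to a larger space, amenability asks for nothing beyond the bounded approximate identity. A subspace is \emph{norm-one complemented} if it is the range of a projection of norm one.

\begin{theorem}\label{thm:embed}
For a Banach space $Z\neq0$ the following are equivalent: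
\begin{enumerate}
\item[(1)] $K(Z)$ has a bounded approximate identity;
\item[(2)] $Z$ is isomorphic to a complemented subspace of a Banach space $X$ with $K(X)$ amenable.
\end{enumerate}
More precisely, if $K(Z)$ has a bounded approximate identity bounded by $\lambda$, then $Z$ is isometric to a norm-one complemented subspace of some $X$ such that $K(X)$ has an approximate diagonal bounded by $\lambda^2$. If $Z$ is reflexive, $X$ can be taken reflexive. If $Z$ is separable and reflexive, $X$ can be taken separable and reflexive.
\end{theorem}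

\begin{corollary}\label{cor:radical}
For $X$ as in Theorem~\ref{thm:main}, $K(X)/A(X)$ is a nonzero amenable radical Banach algebra.
\end{corollary}

The proof of Theorem~\ref{thm:embed} rests on the observation that averaging over a group $G$ does not need the given operators to lie in the span of $G$. It is enough that they be approximately intertwined, through compact maps $U$ and $V$, with elements of that span acting on another space $W$ (Lemma~\ref{lem:average}). Section~\ref{sec:dilation} produces such $G,W,U,V$ for any finite family of compact contractions on a space $E$; there $W$ is a renormed finite power of $E$, so finite-rank operators never enter. Section~\ref{sec:tower} adds all these spaces $W$ to $Z$ and repeats. AP passes to complemented subspaces, so Theorem~\ref{thm:main} follows once we have a space $Z$ without AP such that $K(Z)$ has a contractive b.a.i. Spaces without AP but with the bounded compact approximation property go back to Willis \cite{Willis}; Section~\ref{sec:Z} gives a complete construction of the space we need, using Davie's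 form of Enflo's example.

\section{Approximate identities and averaging}\label{sec:prelim}

A net $(S_\alpha)$ in $B(E)$ converges \emph{strongly} to $I$ if $S_\alpha x\to x$ in norm for each $x\in E$.

\begin{lemma}\label{lem:bai}
Let $(S_\alpha)$ be a bounded net in $B(E)$.
\begin{enumerate}
\item[(a)] If $S_\alpha\to I$ strongly, then $S_\alpha x\to x$ uniformly on compact subsets of $E$.
\item[(b)] If $S_\alpha\to I$ strongly on $E$ and $S_\alpha^*\to I$ strongly on $E^*$, then $S_\alpha T\to T$ and $TS_\alpha\to T$ in norm for every $T\in K(E)$.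
\item[(c)] If $E\ne0$ and $(S_\alpha)$ is a b.a.i.\ of $K(E)$, then $S_\alpha\to I$ and $S_\alpha^*\to I$ strongly.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\|S_\alpha\|\le\lambda$. If $x_1,\dots,x_p$ is an $\eta$-net of a compact set $C$, then $\|S_\alpha x-x\|\le(\lambda+1)\eta+\max_i\|S_\alpha x_i-x_i\|$ for $x\in C$.

(b) Part (a), applied to the closure of the image of the unit ball under $T$, gives $S_\alpha T\to T$. By Schauder's theorem $T^*$ is compact, so likewise $\|TS_\alpha-T\|=\|S_\alpha^*T^*-T^*\|\to0$.

(c) For the rank-one operator $T=\varphi(\cdot)x$ we have $\|S_\alpha T-T\|=\|\varphi\|\|S_\alpha x-x\|$ and $\|TS_\alpha-T\|=\|S_\alpha^*\varphi-\varphi\|\|x\|$.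
\end{proof}

Say that $E$ has \emph{property $(P_\lambda)$} if for all finite sets $\{x_p\}\subset E$, $\{\varphi_q\}\subset E^*$ and every $\eta>0$ there is $S\in K(E)$ with
\[
\|S\|\le\lambda,\qquad\|Sx_p-x_p\|<\eta,\qquad\|S^*\varphi_q-\varphi_q\|<\eta\qquad\text{for all }p,q.
\]
Indexing by the triples $(\{x_p\},\{\varphi_q\},\eta)$ shows that this is the same as the existence of a net in $K(E)$, bounded by $\lambda$, with $S_\alpha\to I$ and $S_\alpha^*\to I$ strongly. By Lemma~\ref{lem:bai}, a space $E\neq0$ has $(P_\lambda)$ if and only if $K(E)$ has a b.a.i.\ bounded by $\lambda$; then $\lambda\ge1$, since $\|x\|=\lim\|S_\alpha x\|\le\lambda\|x\|$.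

\begin{lemma}\label{lem:KA}
Let $X\neq0$ and suppose that $K(X)$ has a b.a.i. Then $X$ has AP if and only if $K(X)=A(X)$.
\end{lemma}

\begin{proof}
Let $X$ have AP, let $T\in K(X)$, and let $C$ be the closure of the image of the unit ball under $T$. A finite-rank $Q$ with $\|Qx-x\|<\varepsilon$ on $C$ satisfies $\|QT-T\|\le\varepsilon$, so $T\in A(X)$. Conversely, let $K(X)=A(X)$ and let $C$ be compact. By Lemma~\ref{lem:bai}(c),(a), some member $S$ of the b.a.i.\ has $\|Sx-x\|<\varepsilon/2$ on $C$. A finite-rank $Q$ with $\|Q-S\|\sup_C\|x\|<\varepsilon/2$ has $\|Qx-x\|<\varepsilon$ on $C$.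
\end{proof}

The $\ell_2$-sum $Y=(\bigoplus_iE_i)_{\ell_2}$, over any index set, consists of the families $(y_i)$ with $\|y\|^2=\sum_i\|y_i\|^2<\infty$. Its dual is $(\bigoplus_iE_i^*)_{\ell_2}$; hence $Y$ is reflexive if all $E_i$ are.

\begin{lemma}\label{lem:sums}
\begin{enumerate}
\item[(a)] If all $E_i$ have $(P_\lambda)$, so does $Y=(\bigoplus_iE_i)_{\ell_2}$.
\item[(b)] Let $X=(\bigoplus_{n\ge0}E_n)_{\ell_2}$ and let $P_n$ be the canonical projection onto $E_0\oplus\dots\oplus E_n$. Then $P_nTP_n\to T$ in norm for every $T\in K(X)$.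
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let finitely many vectors of $Y$ and $Y^*$ and $\eta>0$ be given. Choose a finite nonempty set $\Lambda$ of indices such that the part of each vector off $\Lambda$ has norm $<\eta/2$. For $i\in\Lambda$ choose $S_i\in K(E_i)$, $\|S_i\|\le\lambda$, such that $S_i$ and $S_i^*$ move the $i$-th coordinates of the given vectors by less than $\eta/(2|\Lambda|)$. The operator $S$ equal to $S_i$ on $E_i$ for $i\in\Lambda$ and to $0$ on the other summands is compact, $\|S\|\le\lambda$, and $S$, $S^*$ move the given vectors by less than $\eta$.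

(b) We have $\|P_n\|\le1$, and $P_n\to I$, $P_n^*\to I$ strongly because tails of square-summable families tend to $0$. Apply Lemma~\ref{lem:bai}(b) to $P_nTP_n-T=P_n(TP_n-T)+(P_nT-T)$.
\end{proof}

Both parts use that tails are small in the dual as well. In an $\ell_1$-sum this fails: for $X=\ell_1$ and $\varphi=(1,1,\dots)$ we have $\|P_n^*\varphi-\varphi\|=1$ for all $n$.

The next lemma is the only source of diagonals in this paper. If a finite group $G$ acts linearly on $W$, an element $\tau=\sum_g\tau(g)g$ of the group algebra $\mathbb C[G]$ acts on $W$ as the corresponding linear combination of operators.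

\begin{lemma}[averaging]\label{lem:average}
Let $W$ be a subspace of $X$ with inclusion $\iota:W\to X$ and a projection $p:X\to W$ of norm at most $1$. Let a finite group $G$ act linearly and isometrically on $W$, let $U:W\to X$ and $V:X\to W$ be compact, and put
\[
d=\frac1{|G|}\sum_{g\in G}Ugp\otimes\iota g^{-1}V\in K(X)\mathbin{\hat\otimes}K(X).
\]
Then $\|d\|\le\|U\|\|V\|$, $\pi(d)=UV$, and for all $R\in K(X)$ and $\tau\in\mathbb C[G]$,
\[
\|R\cdot d-d\cdot R\|\le\|RU-U\tau\|\,\|V\|+\|U\|\,\|\tau V-VR\|.
\]
\end{lemma}

\begin{proof}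
Each term of the sum has norm at most $\|U\|\|V\|$ because $g$ and $g^{-1}$ are isometries, and $\pi$ sends it to $Ugp\iota g^{-1}V=UV$. For $h\in G$ the substitution $g'=hg$ gives
\[
\sum_gUhgp\otimes\iota g^{-1}V=\sum_{g'}Ug'p\otimes\iota g'^{-1}hV,
\]
and by linearity the same holds with $\tau$ in place of $h$. Therefore
\[
R\cdot d-d\cdot R=\frac1{|G|}\sum_g(RU-U\tau)gp\otimes\iota g^{-1}V+\frac1{|G|}\sum_gUgp\otimes\iota g^{-1}(\tau V-VR),
\]
and the estimate follows term by term.
\end{proof}

\begin{example}\label{ex:lp}
Let $X=\ell_p$ with $1<p<\infty$, let $W=\ell_p^n$ be the span of the first $n$ coordinates, with inclusion $\iota_n$ and coordinate projection $p_n$, and let $P_n=\iota_np_n$. The group $G$ of signed permutation matrices acts isometrically on $W$ and spans $B(W)$: if $\Delta_i\in G$ changes the sign of the $i$-th coordinate, then $(I-\Delta_i)/2$ is the matrix unit $e_{ii}$, and multiplying $e_{ii}$ by permutation matrices gives every $e_{ij}$. Take $U=\iota_n$, $V=p_n$, and call the average $d_n$. For $R\in K(X)$ choose $\tau\in\mathbb C[G]$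 acting as $p_nR\iota_n$. Then $R_n=P_nRP_n$ satisfies $R_nU=U\tau$ and $\tau V=VR_n$, so $R_n\cdot d_n=d_n\cdot R_n$. Hence $\|R\cdot d_n-d_n\cdot R\|\le2\|R-R_n\|\to0$ and $R\pi(d_n)=RP_n\to R$ by Lemma~\ref{lem:bai}(b). So $(d_n)$ is an approximate diagonal for $K(\ell_p)$ bounded by $1$.
\end{example}

\section{Dilating compact contractions to averages of isometries}\label{sec:dilation}

A general space $E$ need not carry a useful group of isometries. Lemma~\ref{lem:average} allows us to build the group and the space on which it acts.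

\begin{proposition}\label{prop:dilation}
Let $E\ne0$ have $(P_\lambda)$, let $T_1,\dots,T_k\in K(E)$ with $\|T_i\|\le1$, and let $0<\varepsilon<1$. Then there are a Banach space $W$, isomorphic to a finite power of $E$ and having $(P_\lambda)$, a finite group $G$ acting linearly and isometrically on $W$, elements $\tau_1,\dots,\tau_k\in\mathbb C[G]$, and compact operators $U:W\to E$, $V:E\to W$ with $\|U\|\le\lambda$, $\|V\|\le\lambda$, such that for all $i$
\[
\|T_iU-U\tau_i\|\le\varepsilon,\qquad\|VT_i-\tau_iV\|\le\varepsilon,\qquad\|T_iUV-T_i\|\le\varepsilon .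
\]
\end{proposition}

It matters that $W$ has $(P_\lambda)$ with the \emph{same} $\lambda$: the proposition will be applied infinitely many times in succession, and the bounds on $\|U\|\|V\|$ must not grow.

\subsection*{The renormed power of $E$}

The simplest space built from $E$ on which a finite group $G$ acts is the space of all functions $f:G\to E$, with
\[
(gf)(h)=f(hg).
\]
This is a left action: $(g_1(g_2f))(h)=(g_2f)(hg_1)=f(hg_1g_2)$. The simplest map to $E$ is evaluation at the group identity, $U_0f=f(1)$. A map $V$ from $E$ is the same as a function $\psi:G\to B(E)$, through $(Vz)(h)=\psi(h)z$, and $U_0V=\psi(1)$.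

Fix contractions $T_1,\dots,T_k\in B(E)$ and elements $a_{ij}\in G$ ($1\le i\le k$, $1\le j\le n$), and put $\tau_i=\frac1n\sum_{j=1}^na_{ij}$. We want $T_iU_0-U_0\tau_i$ to be small. In the norm $\|f\|_\infty=\max_g\|f(g)\|$ it is not: if all $a_{ij}\ne1$ and $f$ equals $z$ at $1$ and $0$ elsewhere, then $(T_iU_0-U_0\tau_i)f=T_iz$. So we force it to be small by changing the norm. We penalize $(T_iU_0-U_0\tau_i)f$ by a large factor $1/\gamma$, and, to keep $G$ isometric, we penalize the same expression for every translate $gf$. Put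
\begin{equation}\label{eq:D}
(D_if)(g)=(T_iU_0-U_0\tau_i)(gf)=T_if(g)-\frac1n\sum_jf(a_{ij}g),
\end{equation}
fix $0<\gamma\le1$, and let $W$ be the space of functions $G\to E$ with the norm
\[
\|f\|_W=\max\bigl\{\|f\|_\infty,\ \gamma^{-1}\max_i\|D_if\|_\infty\bigr\}.
\]
The price is paid by $V$, which must stay bounded by $\lambda$ in the larger norm. For $\psi:G\to B(E)$ define the left and right \emph{defects}
\[
L(\psi)=\max_{i,g}\Bigl\|T_i\psi(g)-\frac1n\sum_j\psi(a_{ij}g)\Bigr\|,\qquad
R(\psi)=\max_{i,g}\Bigl\|\psi(g)T_i-\frac1n\sum_j\psi(ga_{ij})\Bigr\|.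
\]

\begin{lemma}\label{lem:W}
\begin{enumerate}
\item[(a)] $\|f\|_\infty\le\|f\|_W\le2\gamma^{-1}\|f\|_\infty$, and $G$ acts isometrically on $W$.
\item[(b)] $\|U_0\|\le1$ and $\|T_iU_0-U_0\tau_i\|\le\gamma$.
\item[(c)] If $(Vz)(h)=\psi(h)z$, then $\|V\|\le\max\{\max_g\|\psi(g)\|,\gamma^{-1}L(\psi)\}$ and $\|VT_i-\tau_iV\|\le2\gamma^{-1}R(\psi)$. If all $\psi(h)$ are compact, so is $V$.
\item[(d)] If the $T_i$ are compact and $E$ has $(P_\lambda)$, then $W$ has $(P_\lambda)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The inequalities hold because $\|D_if\|_\infty\le2\|f\|_\infty$. By \eqref{eq:D}, $(D_i(gf))(h)=T_if(hg)-\frac1n\sum_jf(a_{ij}hg)=(D_if)(hg)$, so translation by $g$ permutes the values of $f$ and of each $D_if$.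

(b) $(T_iU_0-U_0\tau_i)f=(D_if)(1)$ has norm at most $\gamma\|f\|_W$.

(c) We have $(D_iVz)(g)=\bigl(T_i\psi(g)-\frac1n\sum_j\psi(a_{ij}g)\bigr)z$, which gives the bound on $\|V\|$. Also $((VT_i-\tau_iV)z)(h)=\bigl(\psi(h)T_i-\frac1n\sum_j\psi(ha_{ij})\bigr)z$ has sup norm at most $R(\psi)\|z\|$; apply (a). Compactness holds for the sup norm since $G$ is finite, and the two norms are equivalent.

(d) Let $(S_\alpha)$ be a net in $K(E)$ bounded by $\lambda$ with $S_\alpha\to I$, $S_\alpha^*\to I$ strongly, and put $(\hat S_\alpha f)(g)=S_\alpha f(g)$. The operators $\hat S_\alpha$ are compact. They act coordinatewise on $W\cong E^{|G|}$, and their adjoints act coordinatewise by $S_\alpha^*$ on $W^*\cong(E^*)^{|G|}$, so $\hat S_\alpha\to I$ and $\hat S_\alpha^*\to I$ strongly. The issue is the norm: part (a) gives only $2\lambda/\gamma$. But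
\[
(D_i\hat S_\alpha f)(g)=S_\alpha(D_if)(g)+(T_iS_\alpha-S_\alpha T_i)f(g),
\]
and $\|\hat S_\alpha f\|_\infty\le\lambda\|f\|_\infty$, so
\[
\|\hat S_\alpha\|\le\lambda_\alpha:=\lambda+\gamma^{-1}\max_i\|T_iS_\alpha-S_\alpha T_i\|.
\]
Here compactness of $T_i$ is used: by Lemma~\ref{lem:bai}(b), $T_iS_\alpha$ and $S_\alpha T_i$ both tend to $T_i$, so $\lambda_\alpha\to\lambda$. The net $(\lambda\lambda_\alpha^{-1}\hat S_\alpha)$ shows that $W$ has $(P_\lambda)$.
\end{proof}

It remains to find $G$, $a_{ij}$ and a bounded $\psi$ with small defects and with $\psi(1)$ acting nearly as the identity on the $T_i$. The number $\gamma$ is chosen first and the defects are then made small compared with $\gamma$.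

\subsection*{The smallest case}

\begin{example}\label{ex:nil}
Let $E\ne0$ be finite-dimensional, let $T$ be one contraction with $T^2=0$, and ask for $\psi(1)=I$.

Try one group element $a$, so $n=1$ and $\tau=a$. A small left defect means $\psi(ag)\approx T\psi(g)$, which suggests $\psi(a)=T$ and $\psi(a^2)=0$. At $g=a^{-1}$, however, it means $T\psi(a^{-1})\approx I$. If $\|T\psi(a^{-1})-I\|<1$, then $T$ is onto, which contradicts $T^2=0$. So $L(\psi)\ge1$ for every choice of $G$, $a$ and $\psi$. The obstruction is that group elements are invertible and $T$ is not.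

Averaging dilutes it. Let $G=(\mathbb Z/3\mathbb Z)^n$, written additively, let $a_1,\dots,a_n$ be the standard basis, and put $\psi(0)=I$, $\psi(a_j)=T$, and $\psi(g)=0$ otherwise. Consider $T\psi(g)-\frac1n\sum_j\psi(a_j+g)$.
\begin{itemize}
\item For $g=0$ it is $T-T=0$.
\item For $g=a_l$ it is $T^2-0=0$, because $a_j+a_l$ is never $0$ or a basis vector.
\item For any other $g$ we have $\psi(g)=0$. If $\psi(a_j+g)\neq0$, then $g=-a_j$ or $g=a_m-a_j$ with $m\ne j$, and $j$ is the only coordinate of $g$ equal to $-1$. So at most one of the $n$ terms survives, and the norm is at most $1/n$.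
\end{itemize}
Thus $L(\psi)\le1/n$, and $R(\psi)=L(\psi)$ since $G$ is abelian and $\psi(g)$ commutes with $T$. With $\gamma=n^{-1/2}$, Lemma~\ref{lem:W} gives $\|U_0\|,\|V\|\le1$, $U_0V=I$, $\|TU_0-U_0\tau\|\le n^{-1/2}$ and $\|VT-\tau V\|\le2n^{-1/2}$.
\end{example}

Three changes give the general case. Several noncommuting $T_i$ require $\psi(a_{ij}a_{i'j'})\approx T_iT_{i'}$, so short words in the $a_{ij}$ must satisfy no relations. Long products of the $T_i$ need not vanish (think of a projection), so $\psi$ is tapered linearly to $0$ with the word length. And $I$ is not compact when $\dim E=\infty$, so it is replaced by a member $S$ of the approximate identity.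

\subsection*{The group and the function $\psi$}

Let $\mathbb F$ be the free group on a finite set of letters. Its elements are the reduced words, that is, words in the letters and their inverses with no adjacent pair $xx^{-1}$ or $x^{-1}x$. We need a finite group, and use residual finiteness of $\mathbb F$ in the following form.

\begin{lemma}\label{lem:group}
For each $N$ there are a finite group $G$ and a homomorphism $q:\mathbb F\to G$ that is injective on the set $B$ of reduced words of length at most $N$.
\end{lemma}

\begin{proof}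
For a letter $a$, the map $u\mapsto au$ is a bijection between two subsets of the finite set $B$, namely $\{u\in B:au\in B\}$ and its image; extend it to a permutation $\sigma_a$ of $B$. Let $G$ be the permutation group of $B$ and $q$ the homomorphism with $q(a)=\sigma_a$. If $x$ is a letter or the inverse of a letter and $u,xu\in B$, then $q(x)u=xu$. For a reduced word $w=x_1\cdots x_l\in B$ all terminal segments $x_m\cdots x_l$ lie in $B$, so $q(w)$ sends the empty word to $w$. Distinct words in $B$ therefore have distinct images.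
\end{proof}

Let $\mathbb F$ be free on letters $a_{ij}$ ($1\le i\le k$, $1\le j\le n$), take $G$ from Lemma~\ref{lem:group} with $N=n+1$, and identify reduced words of length at most $n+1$ with their images in $G$. Call $g\in G$ \emph{positive} if it is given by a word $w=a_{i_1j_1}\cdots a_{i_lj_l}$ without inverses and with $0\le l\le n$. The word is unique, so we may put $|w|=l$ and $T_w=T_{i_1}\cdots T_{i_l}$, with $T_w=I$ for the empty word. For $S\in B(E)$ define
\begin{equation}\label{eq:psi}
\psi(w)=\Bigl(1-\frac{|w|}n\Bigr)T_wS\quad(w\text{ positive}),\qquad\psi(g)=0\quad\text{otherwise.}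
\end{equation}

\begin{lemma}\label{lem:psi}
Let $\|S\|\le\lambda$ and $\|ST_i-T_iS\|\le\kappa$ for all $i$. Then $\psi(1)=S$, $\|\psi(g)\|\le\lambda$ for all $g$, $L(\psi)\le\lambda/n$ and $R(\psi)\le\kappa+\lambda/n$.
\end{lemma}

\begin{proof}
The first two statements are read off from \eqref{eq:psi}. Fix $i$ and $g$, and call the operators in the definitions of $L$ and $R$ the left and right expressions.

\emph{Case 1: $g=w$ is positive and $l=|w|\le n-1$.} Each $a_{ij}w$ and each $wa_{ij}$ is positive of length $l+1$. The left expression is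
\[
\Bigl(1-\frac ln\Bigr)T_iT_wS-\Bigl(1-\frac{l+1}n\Bigr)T_iT_wS=\frac1nT_iT_wS,
\]
of norm at most $\lambda/n$. The right expression is
\[
\Bigl(1-\frac ln\Bigr)T_wST_i-\Bigl(1-\frac{l+1}n\Bigr)T_wT_iS=\Bigl(1-\frac ln\Bigr)T_w(ST_i-T_iS)+\frac1nT_wT_iS,
\]
of norm at most $\kappa+\lambda/n$.

\emph{Case 2: $g=w$ is positive and $|w|=n$.} Then $\psi(w)=0$. The elements $a_{ij}w$ and $wa_{ij}$ are given by reduced words of length $n+1$, so by injectivity they are not positive. Both expressions vanish.

\emph{Case 3: $g$ is not positive.} Then $\psi(g)=0$, and it suffices to show that at most one term of each sum is nonzero, since that term contributes at most $\lambda/n$. Suppose $a_{ij}g=w'$ is positive. The word $w'$ does not begin with $a_{ij}$, for otherwise $g$ would be positive. So $a_{ij}^{-1}w'$ is a reduced word of length at most $n+1$ representing $g$. There is at most one such word, and its first letter determines $j$. Suppose $ga_{ij}=w'$ is positive. Then $w'$ does not end with $a_{ij}$, for otherwise $g$ would be positive, so $w'a_{ij}^{-1}$ is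 the reduced word of length at most $n+1$ representing $g$, and its last letter determines $j$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:dilation}]
Recall that $\lambda\ge1>\varepsilon$. Put $\gamma=\varepsilon/(2\lambda)$ and $\delta=\gamma\varepsilon/8$, and fix an integer $n\ge4\lambda/(\gamma\varepsilon)$. Since $K(E)$ has a b.a.i.\ bounded by $\lambda$, there is $S\in K(E)$ with $\|S\|\le\lambda$, $\|ST_i-T_i\|\le\delta$ and $\|T_iS-T_i\|\le\delta$ for all $i$; then $\|ST_i-T_iS\|\le2\delta$. Let $G$, $\psi$, $\tau_i$, $W$, $U_0$, $V$ be as above. By Lemma~\ref{lem:W}(a),(d), $W$ is isomorphic to $E^{|G|}$, has $(P_\lambda)$, and carries an isometric action of $G$.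

The evaluation $U_0$ maps onto $E$ and need not be compact, so put $U=SU_0$. It is compact and $\|U\|\le\lambda$. All $\psi(h)$ are compact, so $V$ is compact, and $\|V\|\le\max\{\lambda,\lambda/(\gamma n)\}=\lambda$ by Lemmas~\ref{lem:W}(c) and~\ref{lem:psi}, because $n\ge1/\gamma$. For the first estimate,
\[
T_iU-U\tau_i=(T_iS-ST_i)U_0+S(T_iU_0-U_0\tau_i)
\]
has norm at most $2\delta+\lambda\gamma\le\varepsilon/4+\varepsilon/2$. For the second,
\[
\|VT_i-\tau_iV\|\le\frac2\gamma\Bigl(2\delta+\frac\lambda n\Bigr)\le\frac2\gamma\Bigl(\frac{\gamma\varepsilon}4+\frac{\gamma\varepsilon}4\Bigr)=\varepsilon .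
\]
For the third, $UV=S\psi(1)=S^2$, and $T_iS^2-T_i=(T_iS-T_i)S+(T_iS-T_i)$ has norm at most $(\lambda+1)\delta\le2\lambda\delta=\varepsilon^2/8\le\varepsilon$.
\end{proof}

\section{The embedding theorem}\label{sec:tower}

Lemma~\ref{lem:average} needs $W$ to sit inside the space on which the operators act. So we add to $Z$ all the spaces $W$ that its compact operators require. The larger space has new compact operators, and we repeat. In the $\ell_2$-sum of all stages every compact operator nearly lives on some stage, by Lemma~\ref{lem:sums}(b), and is served by the next one.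

\begin{proof}[Proof of Theorem~\ref{thm:embed}]
\emph{(2)$\Rightarrow$(1).} Since $K(X)$ is amenable, it has a b.a.i.\ $(e_\alpha)$. Let $P$ be a bounded projection of $X$ onto a subspace $Z'$ isomorphic to $Z$. The map $T\mapsto TP$ is an isomorphism of Banach algebras from $K(Z')$ onto $PK(X)P$, and $K(Z')\cong K(Z)$. For $T\in PK(X)P$ we have $T=PT=TP$, so $Pe_\alpha P\,T=Pe_\alpha T\to PT=T$ and $T\,Pe_\alpha P=Te_\alpha P\to TP=T$. Thus $(Pe_\alpha P)$ is a b.a.i.\ of $PK(X)P$.

\emph{(1)$\Rightarrow$(2): the space.} Let $K(Z)$ have a b.a.i.\ bounded by $\lambda$, so that $X_0=Z$ has $(P_\lambda)$. Suppose $X_n\neq0$ has $(P_\lambda)$. Let $\mathcal D_n$ be a dense subset of the unit ball of $K(X_n)$. For each finite sequence $\mathbf T=(T_1,\dots,T_k)$ in $\mathcal D_n$, $k\ge1$, and each integer $m\ge2$, let $W_{n,\mathbf T,m}$ be the space of Proposition~\ref{prop:dilation} for $E=X_n$, the operators $T_i$ and $\varepsilon=1/m$. Put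
\[
Q_{n+1}=\Bigl(\bigoplus_{\mathbf T,m}W_{n,\mathbf T,m}\Bigr)_{\ell_2},\qquad X_{n+1}=(X_n\oplus Q_{n+1})_{\ell_2}.
\]
By Lemma~\ref{lem:sums}(a), $X_{n+1}$ has $(P_\lambda)$, so the recursion continues. Let $X=(Z\oplus Q_1\oplus Q_2\oplus\cdots)_{\ell_2}$ and let $P_n$ be the canonical projection of $X$ onto $X_n=Z\oplus Q_1\oplus\dots\oplus Q_n$. In particular $Z$ is norm-one complemented in $X$.

\emph{The approximate diagonal.} Let $R_1,\dots,R_k\in K(X)$ and $\eta>0$, and put $c=1+\max_i\|R_i\|$. By Lemma~\ref{lem:sums}(b) there is $n$ with $\|P_nR_iP_n-R_i\|\le\eta/2$ for all $i$. The operators $c^{-1}P_nR_i|_{X_n}$ lie in the unit ball of $K(X_n)$; choose $T_i\in\mathcal D_n$ within $\eta/(2c)$ of them. Then $R_i'=cT_iP_n\in K(X)$ satisfies $\|R_i-R_i'\|\le\eta$. Choose $m\ge2$ with $c/m\le\eta$, let $W=W_{n,\mathbf T,m}$ for $\mathbf T=(T_1,\dots,T_k)$, and let $G,\tau_i,U,V$ be the data of Proposition~\ref{prop:dilation}. The space $W$ is a summand of $Q_{n+1}\subset X$, with canonical inclusion and projection. Let $d$ be the average of Lemma~\ref{lem:average}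 for the maps $U:W\to X_n\subset X$ and $VP_n:X\to W$. Then $\|d\|\le\lambda^2$ and $\pi(d)=UVP_n$. Since $U$ and $T_i$ take values in $X_n$, we have $R_i'U=cT_iU$ and $VP_nR_i'=cVT_iP_n$. Lemma~\ref{lem:average} with $\tau=c\tau_i$ gives
\[
\|R_i'\cdot d-d\cdot R_i'\|\le c\|T_iU-U\tau_i\|\lambda+\lambda c\|\tau_iV-VT_i\|\le\frac{2c\lambda}m\le2\lambda\eta,
\]
and $\|R_i'\pi(d)-R_i'\|=c\|(T_iUV-T_i)P_n\|\le c/m\le\eta$. Replacing $R_i'$ by $R_i$,
\[
\|R_i\cdot d-d\cdot R_i\|\le2\lambda\eta+2\lambda^2\eta,\qquad\|R_i\pi(d)-R_i\|\le\lambda^2\eta+\eta+\eta .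
\]
The elements $d$, indexed by the pairs $(\{R_1,\dots,R_k\},\eta)$, form an approximate diagonal bounded by $\lambda^2$. By Theorem~\ref{thm:johnson}, $K(X)$ is amenable.

\emph{Reflexivity.} Each $W_{n,\mathbf T,m}$ is isomorphic to a finite power of $X_n$, and $\ell_2$-sums of reflexive spaces are reflexive. If $Z$ is reflexive, then by induction so are all $X_n$ and $Q_n$, and so is $X$.

\emph{Separability.} We must keep the sums countable, which requires $K(X_n)$ to be separable. Let $E$ be separable and reflexive. Then $E^*$ is separable and reflexive too, so the unit balls $B_E$ and $B_{E^*}$ are compact and metrizable in their weak topologies. For $T\in K(E)$ let $f_T(x,\varphi)=\varphi(Tx)$ on $B_E\times B_{E^*}$. If $x_j\to x$ and $\varphi_j\to\varphi$ weakly, then $Tx_j\to Tx$ in norm, since compact operators send weakly convergent sequences to norm convergent ones; hence $\varphi_j(Tx_j)-\varphi(Tx)=\varphi_j(Tx_j-Tx)+(\varphi_j-\varphi)(Tx)\to0$. So $f_T$ is continuous, and $T\mapsto f_T$ embeds $K(E)$ isometrically in the separable space $C(B_E\times B_{E^*})$.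 Thus $K(E)$ is separable. If $Z$ is separable and reflexive, then at each stage we take $\mathcal D_n$ countable; $X_{n+1}$ is a countable sum of separable reflexive spaces, and so is $X$.
\end{proof}

\section{A space without AP whose compact operators have a contractive approximate identity}\label{sec:Z}

\begin{proposition}\label{prop:Z}
There is a separable reflexive Banach space $Z$ that fails AP and has $(P_1)$.
\end{proposition}

We first build a space of functions on a countable set $\Gamma$ that fails AP with room to spare in the estimates, and then spend part of that room on an extra variable $t\in[0,1)$ that carries the compact approximate identity.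

\subsection*{The trace obstruction}

In finite dimension the operator $\sum_nF_n(\cdot)z_n$ has trace $\sum_nF_n(z_n)$, so the zero operator has no representation with nonzero trace. AP extends this to absolutely convergent series.

\begin{lemma}\label{lem:trace}
Let $F_n\in Z^*$ and $z_n\in Z$ satisfy $\sum_n\|F_n\|\|z_n\|<\infty$, $\sum_nF_n(z)z_n=0$ for all $z\in Z$, and $\sum_nF_n(z_n)=1$. Then the bounded functional $\Phi(T)=\sum_nF_n(Tz_n)$ on $B(Z)$ vanishes on $A(Z)$, and $Z$ fails AP.
\end{lemma}

\begin{proof}
For $T=\varphi(\cdot)z$ we have $\Phi(T)=\sum_n\varphi(z_n)F_n(z)=\varphi\bigl(\sum_nF_n(z)z_n\bigr)=0$. So $\Phi$ vanishes on finite-rank operators, and on $A(Z)$ by continuity, while $\Phi(I)=1$. Let $b_n=\|F_n\|\|z_n\|$. Choose $N_1<N_2<\cdots$ with $\sum_{n\ge N_i}b_n\le4^{-i}$, and put $c_n=1$ for $n<N_1$ and $c_n=2^i$ for $N_i\le n<N_{i+1}$. Then $c_n\to\infty$ and $M=\sum_nc_nb_n<\infty$. The set $C=\{0\}\cup\{z_n/(c_n\|z_n\|):z_n\ne0\}$ is compact, and for every finite-rank $T$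
\[
1=|\Phi(T)-\Phi(I)|\le\sum_n\|F_n\|\|Tz_n-z_n\|\le M\sup_{x\in C}\|Tx-x\|.
\]
So $I$ cannot be approximated on $C$ within less than $1/M$.
\end{proof}

\subsection*{Characters with cancellation}

For $k\ge0$ let $G_k$ be a cyclic group of order $3\cdot2^k$, and let $\Gamma$ be the disjoint union of the $G_k$. A character of $G_k$ is a homomorphism $w$ into the unit circle. There are $3\cdot2^k$ of them, $\overline{w(g)}=w(g^{-1})$, and $|G_k|^{-1}\sum_gw(g)\overline{w'(g)}$ is $1$ if $w=w'$ and $0$ otherwise. We also use Hoeffding's inequality: if $Y_1,\dots,Y_N$ are independent real random variables of mean $0$, each with values in an interval of length $\ell$, then $\mathbb P(|\sum_iY_i|>s)\le2e^{-2s^2/(N\ell^2)}$.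

\begin{lemma}\label{lem:davie}
Let $A=17$. For every $k\ge0$ the characters of $G_k$ can be partitioned into $\sigma_1^k,\dots,\sigma_{2^k}^k$ and $\tau_1^k,\dots,\tau_{2^{k+1}}^k$ with
\begin{equation}\label{eq:dav1}
\Bigl|2\sum_j\sigma_j^k(g)-\sum_j\tau_j^k(g)\Bigr|\le A(k+1)^{1/2}2^{k/2}\qquad(g\in G_k),
\end{equation}
and for $k\ge1$ there are signs $\varepsilon_j^k=\pm1$ $(1\le j\le2^k)$ with
\begin{equation}\label{eq:dav2}
\Bigl|\sum_{j=1}^{2^k}\varepsilon_j^k\tau_j^{k-1}(g)\sigma_j^k(h)\Bigr|\le A(k+1)^{1/2}2^{k/2}\qquad(g\in G_{k-1},\ h\in G_k).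
\end{equation}
\end{lemma}

\begin{proof}
Put $m=2^k$ and $s=6(k+1)^{1/2}2^{k/2}$.

For \eqref{eq:dav1}, let $\xi_w$, indexed by the $3m$ characters, be independent with $\mathbb P(\xi_w=2)=\frac13$ and $\mathbb P(\xi_w=-1)=\frac23$; they have mean $0$. For fixed $g$ the variables $\xi_w\operatorname{Re}w(g)$ are independent, of mean $0$, with values in intervals of length $3$, so $|\sum_w\xi_w\operatorname{Re}w(g)|>s$ has probability at most $2e^{-2s^2/(27m)}=2e^{-8(k+1)/3}$. The same holds for imaginary parts. The probability that one of these $6m$ events occurs is at most $12\cdot2^ke^{-8(k+1)/3}<1$, since $e^{8/3}>14$. Fix an outcome with $|\sum_w\xi_ww(g)|\le\sqrt2\,s$ for all $g$, and let $r$ be the number of $w$ with $\xi_w=2$. We need $r=m$, and correct the outcome. At $g=1$ the sum is $2r-(3m-r)$, so $3|r-m|\le\sqrt2\,s$. Switching $|r-m|$ of the values makes exactly $m$ of them equal to $2$ and changes each sum by at most $3|r-m|$. Let the $\sigma_j^k$ be the characters with value $2$ and the $\tau_j^k$ the others. The left side of \eqref{eq:dav1} is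 at most $2\sqrt2\,s$, and $12\sqrt2<17$.

For \eqref{eq:dav2}, with the partitions fixed, take independent uniform signs. For fixed $(g,h)$ the real part of the sum has $m$ independent terms of mean $0$ with values in $[-1,1]$, so it exceeds $s$ in modulus with probability at most $2e^{-s^2/(2m)}=2e^{-18(k+1)}$, and so does the imaginary part. There are $9\cdot2^{2k-1}$ pairs $(g,h)$, so the total probability is at most $18\cdot4^ke^{-18(k+1)}<1$. Some choice of signs makes all sums at most $\sqrt2\,s$.
\end{proof}

\subsection*{A telescoping representation of zero}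

For $k\ge1$ and $1\le j\le2^k$ let $e_j^k:\Gamma\to\mathbb C$ equal $\tau_j^{k-1}$ on $G_{k-1}$, $\varepsilon_j^k\sigma_j^k$ on $G_k$, and $0$ elsewhere. Let $\mathcal E$ be the linear span of the $e_j^k$; its elements have finite support. The point of gluing two characters is that the coefficient of $e_j^k$ can be read on either group. For $e\in\mathcal E$ put
\[
\alpha_j^k(e)=\frac1{|G_k|}\sum_{g\in G_k}\varepsilon_j^k\overline{\sigma_j^k(g)}\,e(g),\qquad\beta_j^k(e)=\frac1{|G_{k-1}|}\sum_{g\in G_{k-1}}\overline{\tau_j^{k-1}(g)}\,e(g).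
\]
On $G_k$ the function $e_i^l$ is $\varepsilon_i^k\sigma_i^k$ if $l=k$, $\tau_i^k$ if $l=k+1$, and $0$ otherwise. The characters $\sigma_i^k,\tau_i^k$ are all distinct, so orthogonality gives $\alpha_j^k(e_i^l)=\delta_{kl}\delta_{ij}=\beta_j^k(e_i^l)$. Hence $\alpha_j^k=\beta_j^k$ on $\mathcal E$.

Let $u_0=0$ and $u_ke=2^{-k}\sum_j\alpha_j^k(e)e_j^k$ for $k\ge1$. This is $2^{-k}$ times a projection of rank $2^k$, so each $u_k$, $k\ge1$, has trace $1$; yet for fixed $e$ we have $u_ke=0$ for large $k$. The series $\sum_k(u_{k+1}-u_k)$ therefore represents $0$, while the traces of its terms are $1,0,0,\dots$. To apply Lemma~\ref{lem:trace} we must write $u_{k+1}-u_k$ as a sum of rank-one operators with small total norm. Computing $u_{k+1}$ with $\beta^{k+1}_j$ and $u_k$ with $\alpha_j^k$ expresses both through the values of $e$ on $G_k$: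
\begin{equation}\label{eq:tele}
u_{k+1}e-u_ke=\sum_{g\in G_k}e(g)x_g\qquad(k\ge0,\ e\in\mathcal E),
\end{equation}
where, for $g\in G_k$, the vector $x_g\in\mathcal E$ is given by
\[
3\cdot2^kx_g=2^{-k-1}\sum_{j\le2^{k+1}}\overline{\tau_j^k(g)}\,e_j^{k+1}-2^{-k}\sum_{j\le2^k}\varepsilon_j^k\overline{\sigma_j^k(g)}\,e_j^k,
\]
the second sum being omitted when $k=0$.

\begin{lemma}\label{lem:x}
\begin{enumerate}
\item[(i)] $\sum_{g\in\Gamma}e(g)x_g=0$ for every $e\in\mathcal E$ (a finite sum).
\item[(ii)] $x_g(g)=\frac13$ for $g\in G_0$ and $x_g(g)=0$ otherwise; so $\sum_gx_g(g)=1$.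
\item[(iii)] $\|x_g\|_{\ell_4(\Gamma)}\le12(k+1)^{1/2}2^{-5k/4}$ for $g\in G_k$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By \eqref{eq:tele} the sum over $G_0\cup\dots\cup G_N$ is $u_{N+1}e$, which is $0$ for large $N$.

(ii), (iii) Let $g\in G_k$ and $y=3\cdot2^kx_g$. If $k=0$, then $y=\frac12\sum_{j\le2}\overline{\tau_j^0(g)}e_j^1$ is supported on the $9$ points of $G_0\cup G_1$, $|y|\le1$, and $y(g)=1$. Let $k\ge1$. Then $y$ is supported on $G_{k-1}\cup G_k\cup G_{k+1}$, which has $\frac{21}2\cdot2^k$ points, and
\[
y(h)=\begin{cases}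
2^{-k-1}\sum_j\varepsilon_j^{k+1}\tau_j^k(g^{-1})\sigma_j^{k+1}(h),&h\in G_{k+1},\\[2pt]
2^{-k-1}\bigl[\sum_j\tau_j^k(hg^{-1})-2\sum_j\sigma_j^k(hg^{-1})\bigr],&h\in G_k,\\[2pt]
-2^{-k}\sum_j\varepsilon_j^k\tau_j^{k-1}(h)\sigma_j^k(g^{-1}),&h\in G_{k-1}.
\end{cases}
\]
At $h=g$ the bracket is $2^{k+1}-2\cdot2^k=0$, which proves (ii). By \eqref{eq:dav2} at level $k+1$, \eqref{eq:dav1}, and \eqref{eq:dav2} at level $k$, the three lines are bounded by $A(k+2)^{1/2}2^{-(k+1)/2}$, $\frac12A(k+1)^{1/2}2^{-k/2}$ and $A(k+1)^{1/2}2^{-k/2}$. Since $(k+2)/2\le k+1$, all are at most $A(k+1)^{1/2}2^{-k/2}$. So for all $k\ge0$ we have $|x_g|\le6(k+1)^{1/2}2^{-3k/2}$ on a support of at most $11\cdot2^k$ points, and $(11\cdot2^k)^{1/4}\le2\cdot2^{k/4}$.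
\end{proof}

Thus $\sum_{g\in G_k}\|x_g\|_{\ell_4}\le36(k+1)^{1/2}2^{-k/4}$: cancellation gains $2^{-k/2}$, and the size of the support costs $2^{k/4}$. Lemma~\ref{lem:trace}, with the point evaluations as $F_g$, already shows that the closure of $\mathcal E$ in $\ell_4(\Gamma)$ fails AP. In $\ell_2(\Gamma)$ the support would cost $2^{k/2}$ and nothing would be left, as must be the case, since Hilbert spaces have AP. The remaining factor $2^{-k/4}$ lets us afford functionals $F_g$ of norm $2^{k/8}$.

\subsection*{The space $Z$}

We want compact contractions tending to $I$. Truncating functions to finitely many levels $G_k$ does not preserve $\mathcal E$. An operator that acts only on an extra variable $t$ does preserve the constraints in the $\Gamma$ variable, and it can damp the high levels if the weight on level $k$ decays in $t$ at a rate growing with $k$ and the operator moves mass to the right.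

Let $\mu$ be the measure on $[0,1)\times\Gamma$ with density $2^{-kt/2}\,dt$ on $[0,1)\times\{g\}$ for $g\in G_k$, so that the norm of $L_4(\mu)$ is
\[
\|f\|^4=\sum_{k\ge0}\sum_{g\in G_k}\int_0^1|f(t,g)|^42^{-kt/2}\,dt .
\]
Let $Z$ be the closed linear span in $L_4(\mu)$ of the functions $(\chi_{[a,b)}\otimes e)(t,g)=\chi_{[a,b)}(t)e(g)$ with $0\le a<b\le1$ and $e\in\mathcal E$. As a closed subspace of $L_4(\mu)$, $Z$ is separable and reflexive.

\begin{lemma}\label{lem:noAP}
$Z$ fails AP.
\end{lemma}

\begin{proof}
Let $F_g(f)=\int_0^1f(t,g)\,dt$ and $z_g=\chi_{[0,1)}\otimes x_g\in Z$. For $g\in G_k$, write $f=f2^{-kt/8}\cdot2^{kt/8}$ and apply H\"older's inequality with exponents $4$ and $4/3$: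
\[
|F_g(f)|\le\Bigl(\int_0^1|f(t,g)|^42^{-kt/2}dt\Bigr)^{1/4}\Bigl(\int_0^12^{kt/6}dt\Bigr)^{3/4}\le2^{k/8}\|f\|.
\]
The density is at most $1$, so $\|z_g\|\le\|x_g\|_{\ell_4}$, and Lemma~\ref{lem:x}(iii) gives
\[
\sum_g\|F_g\|\|z_g\|\le\sum_k3\cdot2^k\cdot2^{k/8}\cdot12(k+1)^{1/2}2^{-5k/4}=36\sum_k(k+1)^{1/2}2^{-k/8}<\infty .
\]
Hence $f\mapsto\sum_gF_g(f)z_g$ is a bounded operator on $Z$. It sends $\chi_{[a,b)}\otimes e$ to $(b-a)\chi_{[0,1)}\otimes\sum_ge(g)x_g=0$ by Lemma~\ref{lem:x}(i), so it is $0$. Finally $\sum_gF_g(z_g)=\sum_gx_g(g)=1$ by Lemma~\ref{lem:x}(ii). Apply Lemma~\ref{lem:trace}.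
\end{proof}

For $n\ge2$ let $J_i=[\frac{i-1}n,\frac in)$, $1\le i\le n$, and let $S_n$ average over each interval and shift one step to the right:
\[
(S_nf)(t,g)=n\int_{J_{i-1}}f(s,g)\,ds\quad(t\in J_i,\ 2\le i\le n),\qquad S_nf=0\text{ on }J_1\times\Gamma .
\]

\begin{lemma}\label{lem:Sn}
Each $S_n$ is a compact contraction on $L_4(\mu)$ with $S_nZ\subset Z$, and $S_n\to I$ strongly on $Z$.
\end{lemma}

\begin{proof}
\emph{Contraction.} Let $g\in G_k$ and $i\ge2$. Jensen's inequality for the probability measure $n\,ds$ on $J_{i-1}$ gives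
\begin{equation}\label{eq:jensen}
\int_{J_i}|S_nf(t,g)|^42^{-kt/2}dt\le n\int_{J_i}2^{-kt/2}dt\cdot\int_{J_{i-1}}|f(s,g)|^4ds .
\end{equation}
Put $\omega=2^{-k(i-1)/(2n)}$. The weight is nonincreasing, so $2^{-kt/2}\le\omega\le2^{-ks/2}$ for $t\in J_i$ and $s\in J_{i-1}$. Hence the right side of \eqref{eq:jensen} is at most $\int_{J_{i-1}}|f(s,g)|^42^{-ks/2}ds$. Summing over $i$ and $g$ gives $\|S_n\|\le1$.

\emph{Compactness.} For $k\ge1$ we have the better bound
\[
\int_{J_i}2^{-kt/2}dt\le\int_{(i-1)/n}^\infty2^{-kt/2}dt=\frac{2\omega}{k\ln2},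
\]
so the right side of \eqref{eq:jensen} is at most $\frac{2n}{k\ln2}\int_{J_{i-1}}|f(s,g)|^42^{-ks/2}ds$. Let $\Pi_N$ be multiplication by the indicator of $[0,1)\times(G_0\cup\dots\cup G_N)$. Summing over the levels $k>N$ gives $\|S_n(I-\Pi_N)\|\le\bigl(\frac{2n}{N\ln2}\bigr)^{1/4}\to0$ as $N\to\infty$. The range of $S_n\Pi_N$ lies in the span of the finitely many indicators of $J_i\times\{g\}$ with $g\in G_0\cup\dots\cup G_N$. So $S_n$ is a norm limit of finite-rank operators on $L_4(\mu)$.

\emph{Invariance.} $S_n(\chi_{[a,b)}\otimes e)=\sum_{i\ge2}c_i\chi_{J_i}\otimes e\in Z$, where $c_i=n|J_{i-1}\cap[a,b)|\in[0,1]$.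

\emph{Convergence.} For $f=\chi_{[a,b)}\otimes e$ the last formula gives $|S_nf-f|\le|e|$. Let $i\ge2$. If neither $a$ nor $b$ lies in the interval $J_{i-1}\cup J_i$, this interval is contained in $[a,b)$ or disjoint from it, and $S_nf=f$ on $J_i\times\Gamma$. Each of $a,b$ lies in at most two such intervals, so, counting $J_1$, at most five $J_i$ are exceptional, and $\|S_nf-f\|^4\le\frac5n\|e\|_{\ell_4}^4\to0$. These $f$ span a dense subspace of $Z$ and $\|S_n\|\le1$.
\end{proof}

\begin{remark}
Both the shift and the weight are needed for compactness. Without the shift, the averaging operator fixes $\chi_{J_1}\otimes e$ for all $e\in\mathcal E$; without the weight, $S_n$ maps $\chi_{J_1}\otimes e$ isometrically to $\chi_{J_2}\otimes e$. The finite-rank operators $S_n\Pi_N$ do not act on $Z$, and in fact $S_n|_Z\notin A(Z)$: since $S_nz_g=\chi_{[1/n,1)}\otimes x_g$, the functional of Lemma~\ref{lem:trace} takes the value $\Phi(S_n|_Z)=1-\frac1n\ne0$.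
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:Z}]
By Lemma~\ref{lem:noAP} it remains to prove $(P_1)$. Write $S_n$ for $S_n|_Z\in K(Z)$. The adjoints need not be estimated directly; reflexivity supplies them. For $\varphi\in Z^*$ and $z\in Z$ we have $(S_n^*\varphi)(z)=\varphi(S_nz)\to\varphi(z)$, and since $Z^{**}=Z$ this says that $S_n^*\varphi\to\varphi$ weakly. Given $z_1,\dots,z_p\in Z$ and $\varphi_1,\dots,\varphi_q\in Z^*$, the vectors $(S_nz_1,\dots,S_nz_p,S_n^*\varphi_1,\dots,S_n^*\varphi_q)$ converge weakly to $(z_1,\dots,z_p,\varphi_1,\dots,\varphi_q)$ in $Z^p\oplus(Z^*)^q$. By Mazur's theorem, that a convex set has the same weak and norm closure, the limit is a norm limit of convex combinations of these vectors. Such a combination is $(Sz_1,\dots,Sz_p,S^*\varphi_1,\dots,S^*\varphi_q)$ with $S$ a convex combination of the $S_n$, hence a compact contraction.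
\end{proof}

\section{The counterexample and the radical quotient}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $Z$ be the space of Proposition~\ref{prop:Z}; $K(Z)$ has a b.a.i.\ bounded by $1$. Theorem~\ref{thm:embed} with $\lambda=1$ gives a separable reflexive $X$ and a norm-one projection $P$ of $X$ onto $Z$ such that $K(X)$ has an approximate diagonal bounded by $1$. By Theorem~\ref{thm:johnson}, $K(X)$ is amenable.

Suppose $X$ has AP. Given a compact $C\subset Z$ and $\varepsilon>0$, take a finite-rank $T$ on $X$ with $\|Tx-x\|<\varepsilon$ on $C$. Then $PT|_Z$ has finite rank and $\|PTx-x\|=\|P(Tx-x)\|<\varepsilon$ on $C$. So $Z$ would have AP, which is false.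

No constant $c<1$ is possible: if $\|d_\nu\|\le c$ for all $\nu$, then $\|a\|=\lim\|a\pi(d_\nu)\|\le c\|a\|$ for every $a\in K(X)$, and $K(X)\ne0$.
\end{proof}

A Banach algebra is \emph{radical} if it equals its Jacobson radical, the largest ideal all of whose elements $a$ have $1-a$ invertible in the unitization. If every element $a$ is quasinilpotent, meaning $\|a^n\|^{1/n}\to0$, then $\sum_na^n$ converges to an inverse of $1-a$, and the algebra is radical.

\begin{proof}[Proof of Corollary~\ref{cor:radical}]
Let $\rho:K(X)\to K(X)/A(X)$ be the quotient map. It is a contractive surjective homomorphism, so $\rho\otimes\rho$ carries a bounded approximate diagonal of $K(X)$ to one of the quotient, which is therefore amenable. It is nonzero by Lemma~\ref{lem:KA}, since $K(X)$ has a b.a.i.\ and $X$ fails AP.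

Let $T\in K(X)$ and $r>0$. By the Riesz theory of compact operators, the set $\sigma_r$ of spectral points of $T$ with $|z|\ge r$ is finite, and its Riesz projection $P$ has finite rank and commutes with $T$, and the spectrum of $T$ on the kernel of $P$ is $\sigma(T)\setminus\sigma_r$. The operator $T(I-P)$ equals $T$ on the kernel of $P$ and $0$ on its range, so its spectral radius is at most $r$. It differs from $T$ by the finite-rank operator $TP$, so $\|\rho(T)^n\|\le\|(T(I-P))^n\|$ and $\limsup_n\|\rho(T)^n\|^{1/n}\le r$. As $r>0$ is arbitrary, every element of the quotient is quasinilpotent, and the quotient is radical.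
\end{proof}

\begin{thebibliography}{9}

\bibitem{Johnson}
B.~E. Johnson, \emph{Approximate diagonals and cohomology of certain annihilator Banach algebras}, Amer. J. Math. \textbf{94} (1972), 685--698.

\bibitem{Willis}
G.~A. Willis, Studia Math. \textbf{103} (1992).

\bibitem{problem}
\texttt{http://shodhganga.inflibnet.ac.in:8080/\allowbreak jspui/\allowbreak bitstream/\allowbreak 10603/\allowbreak 67867/\allowbreak 12/\allowbreak 12\_chapter\%205.pdf}

\end{thebibliography}
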